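# A bounded solution with poles in infinitely many residue disks

Throughout, $p$ is a fixed prime, $D=d/dX$, and $v$ is the $p$-adic valuation on $\mathbf Q_p$ with $v(p)=1$. For integers $y$ and $m\ge 0$ we write $\binom ym=y(y-1)\cdots(y-m+1)/m!$, also when $y<0$; this is an integer.

## 1. Two polynomial solutions separated by a gap

Let $m\ge0$ be an integer. Put
$$B=1+(p+1)m,\qquad G_m(j)=\binom{2m-j}{m},\qquad u_j=(-1)^jG_m(j)\binom Bj .$$
For $m<j\le 2m$ the top entry of $G_m(j)$ satisfies $0\le 2m-j<m$, so $u_j=0$. For $j>B$ we have $u_j=0$ because of $\binom Bj$. The nonzero $u_j$ thus fall into two blocks, and we cut the generating polynomial there: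
$$P_m=\sum_{0\le j\le m}u_jX^j,\qquad R_m=\sum_{2m+1\le j\le B}u_jX^j\qquad(\text{both in }\mathbf Z[X]).$$

For $m=0$ we get $B=1$, $P_0=1$, $R_0=-X$. For $p=2$ and $m=2$ we get $B=7$ and
$$P_2=6-21X+21X^2,\qquad R_2=-21X^5+21X^6-6X^7 .$$

For $\tau\in\mathbf Z_p$ let
$$\Lambda_\tau=D^2+a_1D+a_0,\qquad a_1=-\frac{2\tau}{X}+\frac{p\tau}{1-X},\qquad a_0=-\frac{\tau(1+(p+1)\tau)}{X(1-X)} . \tag{1}$$
We write $a_1^\tau,a_0^\tau$ when $\tau$ must be visible. This is a hypergeometric operator.

**Proposition 1.** For every integer $m\ge0$, $\Lambda_mP_m=\Lambda_mR_m=0$.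

**Proof.** The aim is to turn the equation into a two-term recurrence. Let $\vartheta=XD$, so $X^2D^2=\vartheta^2-\vartheta$. Multiplying (1) by $X^2(1-X)$ gives
$$(1-X)(\vartheta^2-\vartheta)-2m(1-X)\vartheta+pmX\vartheta-mBX=\vartheta(\vartheta-2m-1)-X\big(\vartheta^2-(1+(p+2)m)\vartheta+mB\big).$$
Since $m+B=1+(p+2)m$,
$$X^2(1-X)\Lambda_m=\vartheta(\vartheta-2m-1)-X(\vartheta-m)(\vartheta-B).$$
As $\vartheta X^j=jX^j$, a polynomial $\sum w_jX^j$ is a solution if and only if
$$(j+1)(j-2m)\,w_{j+1}=(j-m)(j-B)\,w_j\qquad\text{for all } j\ge0; \tag{2}$$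
the coefficient of $X^0$ gives no condition, since it is $0\cdot(-2m-1)w_0$.

The sequence $u_j$ satisfies (2). Indeed $y\binom{y-1}m=(y-m)\binom ym$ with $y=2m-j$ reads $(2m-j)G_m(j+1)=(m-j)G_m(j)$, and $(j+1)\binom B{j+1}=(B-j)\binom Bj$. Multiplying these two and inserting the signs gives (2).

Both truncations still satisfy (2). If we keep only $j\le m$, the only new case is $j=m$, where the right side has the factor $j-m=0$ and $w_{m+1}=0$. If we keep only $j\ge 2m+1$, the only new case is $j=2m$, where the left side has the factor $j-2m=0$ and $w_{2m}=0$. $\square$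

In the example ($p=2$, $m=2$) recurrence (2) is $(j+1)(j-4)w_{j+1}=(j-2)(j-7)w_j$. For $j=0$ it says $-4\cdot(-21)=14\cdot 6$, and for $j=1$ it says $-6\cdot21=6\cdot(-21)$.

**Proposition 2.** Let $W_m=P_mR_m'-P_m'R_m$. Then
$$W_m=\kappa_mX^{2m}(1-X)^{pm},\qquad \kappa_m=\pm\frac{B!}{m!\,m!\,((p-1)m)!}. \tag{3}$$

**Proof.** From $P''=-a_1P'-a_0P$ and the same for $R$, $W_m'=P_mR_m''-P_m''R_m=-a_1W_m$. Now $-a_1=\frac{2m}X-\frac{pm}{1-X}$ is the logarithmic derivative of $X^{2m}(1-X)^{pm}$, so the quotient of $W_m$ by this polynomial has derivative $0$ and is a constant $\kappa_m$. To find it, compare coefficients of $X^{2m}$. The product $P_mR_m'$ begins with $(2m+1)u_0u_{2m+1}X^{2m}$, and $P_m'R_m$ begins in degree at least $2m+1$. Since $u_0=\binom{2m}m$ and $u_{2m+1}=-\binom{-1}m\binom B{2m+1}=\pm\binom{B}{2m+1}$,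
$$\kappa_m=\pm(2m+1)\frac{(2m)!}{m!\,m!}\cdot\frac{B!}{(2m+1)!\,(B-2m-1)!},$$
and $B-2m-1=(p-1)m$. $\square$

In the example, $\kappa_2=5\cdot6\cdot(-21)=-630$, and $7!/(2!\,2!\,2!)=630$.

Here is what these polynomials are for. We shall choose integers $m=\sigma_0,\sigma_1,\sigma_2,\dots$ converging very fast $p$-adically to some $\sigma\in\mathbf Z_p$. The operators $\Lambda_{\sigma_i}$ converge to $\Lambda_\sigma$. The polynomials $P_{\sigma_i}$ will not converge, but the logarithmic derivatives $\eta_i=P_{\sigma_i}'/P_{\sigma_i}$ will converge, for the Gauss norm, to some $\eta$. The operator $\Lambda_\sigma$ will have exactly one line of bounded solutions, spanned by a $u$ with $u'/u=\eta$. Finally, for each $i$ the difference $\eta-\eta_i$ will have size exactly $p^{-i}$ and, after rescaling, poles in new residue disks. The number of these disks grows with $i$. This refutes a conjecture stated by Dwork and Sperber, according to which such an $\eta$ is a series $\sum A_s/f^s$ with a single denominator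 $f$ and coefficients tending to $0$ at a logarithmic rate.

## 2. The Gauss norm, the generic disk and logarithmic decay

**Fields.** $\mathbf C_p$ is the completion of an algebraic closure of $\mathbf Q_p$, $\operatorname{ord}$ its valuation with $\operatorname{ord}(p)=1$, and $|a|=p^{-\operatorname{ord}a}$. Its residue field is $\overline{\mathbf F}_p$. For $A=\sum a_iX^i\in\mathbf C_p[X]$ put $\operatorname{ord}(A)=\min_i\operatorname{ord}(a_i)$ and $|A|=p^{-\operatorname{ord}A}=\max_i|a_i|$. By Gauss's lemma this is multiplicative, so it extends to $\mathbf C_p(X)$. The completion of $\mathbf C_p(X)$ for this norm is the field $E$. For instance $|X|=|1-X|=1$, and $|X-a|=\max(1,|a|)$.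

A rational function of norm $\le1$ can be written $A/C$ with $|C|=1$ and $|A|\le1$, and has a reduction $\bar A/\bar C\in\overline{\mathbf F}_p(x)$. By density we get a surjective ring homomorphism $\xi\mapsto\bar\xi$ from $\{\xi\in E:|\xi|\le1\}$ to $\overline{\mathbf F}_p(x)$ with kernel $\{|\xi|<1\}$. We write $Z(\cdot)$ for the zero set in $\overline{\mathbf F}_p$ of a polynomial over $\overline{\mathbf F}_p$.

**The generic disk.** Fix a complete algebraically closed field $\Omega\supset E$ and a generic point $t\in\Omega$ of the unit disk: $|t|=1$ and $|t-a|=1$ for all $a\in\mathbf C_p$ with $|a|\le1$ (for example $t=X$). If $|a|>1$ then $|t-a|=|a|$. So $|t-a|=|X-a|$ for all $a\in\mathbf C_p$, and by factoring numerators and denominators $|\xi(t)|=|\xi|$ for rational $\xi$. Hence $X\mapsto t$ induces an isometric embedding $E\to\Omega$, written $\xi\mapsto\xi(t)$.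

An analytic element on $D(t,1^-)=\{x\in\Omega:|x-t|<1\}$ is a power series $u=\sum_{j\ge0}c_j(X-t)^j$, $c_j\in\Omega$, that converges there. It is bounded if $\sup_j|c_j|<\infty$; conversely, bounded coefficients force convergence on $D(t,1^-)$. Differential operators act through $d/dX$, their coefficients being expanded about $t$; elements of $\Omega$ are constants. Three examples:

- $D-1$ has the solution $\sum(X-t)^j/j!$, unique up to a constant, and its coefficients are unbounded. It has no nonzero bounded solution.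
- $D-a/X$ with $a\in\mathbf Z_p$ has the solution $\sum_j\binom aj t^{-j}(X-t)^j$, which is bounded since $|\binom aj|\le1$.
- $D^2+\frac1XD$ has the solutions $1$ and $\sum_{j\ge1}(-1)^{j-1}\frac{(X-t)^j}{j\,t^j}$ (the logarithm of $X/t$). The second converges on $D(t,1^-)$ but has coefficients of norm $1/|j|$, so it is unbounded. The bounded solutions are the constants.

**Expansion of elements of $E$.** For $\xi\in\mathbf C_p(X)$ put $T(\xi)=\sum_{s\ge0}\frac{\xi^{(s)}}{s!}z^s$. By Leibniz's rule $T$ is a ring homomorphism into $\mathbf C_p(X)[[z]]$. If $A$ is a polynomial with $|A|=1$, then $T(A)=A(X+z)$ has coefficients of norm $\le1$ and constant term $A$ of norm $1$, so $T(A)^{-1}$ also has coefficients of norm $\le1$. Writing $\xi$ as a constant times a quotient of such polynomials, we get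
$$\Big|\frac{\xi^{(s)}}{s!}\Big|\le|\xi|. \tag{4}$$
By continuity $D$ and $T$ extend to $E$, with (4), and $D$ is continuous on $E$. Evaluating coefficients at $t$, each $\xi\in E$ acquires the Taylor series $\sum_s\frac{\xi^{(s)}(t)}{s!}(X-t)^s$, with coefficients bounded by $|\xi|$; this is a ring homomorphism compatible with $D$.

By (4), $T$ sends $\{|\xi|\le1\}$ to series with coefficients of norm $\le1$, and $\{|\xi|<1\}$ to series with coefficients of norm $<1$. So it induces a ring homomorphism $\overline{\mathbf F}_p(x)\to\overline{\mathbf F}_p(x)[[z]]$ which fixes $\overline{\mathbf F}_p$ and sends $x$ to $x+z$. Therefore, for $|\xi|\le1$,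
$$\text{the reduction of }\ \xi^{(s)}/s!\ \text{ is the coefficient of } z^s \text{ in } \bar\xi(x+z), \tag{5}$$
that is, the $s$-th Hasse derivative of $\bar\xi$.

**The operator $L_1$.** Let $L$ be a nonzero linear differential operator of order $n\ge1$ over $\mathbf C_p(X)$. Then $L_1$ is the monic operator of minimal order over $E$ that annihilates all bounded solutions of $L$ on $D(t,1^-)$. It exists, since $L$ made monic annihilates them. It is unique, since the difference of two such operators, divided by its leading coefficient, would have smaller order. For $D^2+\frac1XD$ we find $L_1=D$.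

**Logarithmic decay.** For integers $m\ge2$, $q\ge2$ let $\rho=\rho_{m,q}$ be the piecewise linear function
$$\rho(s)=0\ (0\le s\le m),\qquad \rho(s)=k+\frac{s-mq^k}{m(q-1)q^k}\ (mq^k\le s\le mq^{k+1},\ k=0,1,2,\dots),$$
so $\rho(mq^k)=k$. (The letters $m,q,k$ have this meaning only when logarithmic decay is discussed.)

**Definition.** We use this formulation of the notion in Section 6 of Dwork and Sperber. An element $\xi\in E$ has logarithmic decay if there are a polynomial $f\in\mathbf C_p[X]$ with $\operatorname{ord}(f)=0$ (it may depend on $\xi$), integers $m,q\ge2$, and real constants $\alpha>0$ and $c$ such that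
$$\xi=\sum_{s\ge0}\frac{A_s(X)}{f(X)^s},\qquad A_s\in\mathbf C_p[X],\quad \deg A_s\le(s+1)\deg f,\quad \operatorname{ord}(A_s)\ge\alpha\,\rho_{m,q}(s)+c .$$

For example $\xi=\sum_{k\ge0}p^kX^{-2\cdot2^k}$ has logarithmic decay: take $f=X$, $m=q=2$, $\alpha=1$, $c=0$, $A_s=p^k$ if $s=2\cdot2^k$ and $A_s=0$ otherwise.

For $\operatorname{ord}f=0$ let $K_f$ be the closure of $\mathbf C_p[X,1/f]$ in $E$; it is a closed subring. If $\xi$ has logarithmic decay with denominator $f$, then $|A_s/f^s|=|A_s|\to0$ and the partial sums lie in $\mathbf C_p[X,1/f]$, so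
$$\xi\in K_f . \tag{6}$$
The same holds for any other rate $\operatorname{ord}A_s\to\infty$.

## 3. The conjecture, order one, and integer parameters

The following is a conjecture stated by Dwork and Sperber (Annales Scientifiques de l'É.N.S., doi:10.24033/asens.1637).

**Conjecture.** Let $L\ne0$ be a linear differential operator of order $n\ge1$ over $\mathbf C_p(X)$ with a nonzero solution that is analytic and bounded on $D(t,1^-)$. Then the coefficients of $L_1$ have logarithmic decay.

**Order one.** Let $L=b_1D+b_0$ have a nonzero bounded solution $u$. Then $L_1$ has order $1$ and is $D+b_0/b_1$, since this operator is monic and kills $u$. So we need every $\xi\in\mathbf C_p(X)$ to have logarithmic decay. Write $\xi=C/A$ with polynomials $C,A$ and $\operatorname{ord}A=0$. If $C=0$, nothing is to be shown. Otherwise let $r=\deg C$, $f=AX^r$, $A_1=CX^r$ and $A_s=0$ for $s\ne1$. Then $\operatorname{ord}f=0$, $\xi=A_1/f$, $\deg A_1=2r\le2\deg f$, and the decay condition holds with $m=q=2$, $\alpha=1$,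 $c=\operatorname{ord}(A_1)$ because $\rho(1)=0$. The conjecture is true for $n=1$.

**The operators $\Lambda_m$ with $m\ge0$ an integer.** By Propositions 1 and 2 the solutions are spanned over $\Omega$ by the polynomials $P_m,R_m$, which are independent since $W_m\ne0$. Polynomials are bounded. A monic operator of order $\le1$ has a solution space of dimension $\le1$, so $L_1=\Lambda_m$, with rational coefficients. No single $\Lambda_m$ is a counterexample. But suppose $|\kappa_m|$ is small. Then $P_m$ and $R_m$ have integral coefficients and a small Wronskian, and we shall see that the solution with initial values $(0,1)$ at $t$ then has large coefficients. In a limit with $\kappa_m\to0$ this solution can become unbounded, while one direction stays bounded. This is what we arrange.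

## 4. How an element of $E$ avoids every $K_f$

Let $a_0,a_1,\dots\in\mathbf C_p$, $|a_j|\le1$, have pairwise distinct reductions, and let
$$\xi=\sum_{j\ge0}\frac{p^j}{X-a_j}\in E .$$
Then $\xi\notin K_f$ for every $f$ with $\operatorname{ord}f=0$. To see this, suppose $\xi\in K_f$ and fix $i$. There is $A/f^S$ with $|\xi-A/f^S|<p^{-i}$. Let $\xi_i=\sum_{j<i}p^j/(X-a_j)$ and $Q_i=\prod_{j<i}(X-a_j)$. Then $(\xi-\xi_i)/p^i$ has reduction $1/(x-\bar a_i)$, and so does $(A/f^S-\xi_i)/p^i$. Multiplying by $f^SQ_i$ clears denominators, so $(AQ_i-f^S\xi_iQ_i)/p^i$ is a polynomial of norm $\le1$ with reduction $\bar f^S\bar Q_i/(x-\bar a_i)$. This must be a polynomial over $\overline{\mathbf F}_p$, and $\bar Q_i(\bar a_i)\ne0$, so $\bar f(\bar a_i)=0$. This holds for every $i$, but $\bar f\ne0$ has finitely many zeros.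

What makes this work is an exact knowledge of the reduction of $(\xi-\xi_i)/p^i$, at every depth $i$. A bound $|\xi-\xi_i|\le p^{-i}$ would say nothing. We need the same exact knowledge for $\eta-\eta_i$.

## 5. The parameter $\sigma$ and the two theorems

Let $1\le k_1<k_2<\cdots$ be integers, $q_i=p^{k_i}$, $\sigma_i=\sum_{j\le i}q_j$ (so $\sigma_0=0$), $B_i=1+(p+1)\sigma_i$, and assume
$$k_{i+1}\ge B_i+i\qquad(i\ge0). \tag{7}$$
For example, take equality throughout. Put $\sigma=\sum_jq_j\in\mathbf Z_p$. We shall use (7) through these consequences.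

- $q_{i+1}=p^{k_{i+1}}>k_{i+1}\ge B_i$.
- For $1\le s\le B_i$ we have $v(s!)\le s\le k_{i+1}$; and $|\sigma_m-\sigma_i|=|\sigma-\sigma_i|=p^{-k_{i+1}}$ for $m>i$.
- $p^{k_{i+1}-i}\ge p^{B_i}>B_i$.
- For $i\ge1$, $B_i\ge1+3q_i\ge1+3(k_i+1)\ge k_i+4$, so $k_{i+1}\ge k_i+2$ and $k_{i+1}-k_i\to\infty$.

For $p=2$ with equality: $k_1=1$, $\sigma_1=2$, $B_1=7$, $k_2=8$, $\sigma_2=258$.

**Theorem 1.** The solutions of $\Lambda_\sigma$ that are bounded on $D(t,1^-)$ form a line $\Omega u$ with $u\neq0$, and $L_1=D-\eta$ with $\eta\in E$, $|\eta|\le1$. For no polynomial $f$ with $\operatorname{ord}f=0$ does $\eta$ lie in $K_f$. In particular $\eta$ does not have logarithmic decay, and no other rate of decay $\operatorname{ord}A_s\to\infty$ would help. So the conjecture is false, for every prime $p$, already for $n=2$ and an operator with coefficients in $\mathbf Z_p[X,\frac1{X(1-X)}]$.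

**Theorem 2.** (a) For every prime $p$, the assertion of the conjecture is true for $n=1$ and false for every $n\ge2$.

(b) Let $F_0=2-x-x^{q_1}$ and $F_i=2-x^{pq_i}-x^{q_{i+1}}$ for $i\ge1$, in $\mathbf F_p[x]$. If $\operatorname{ord}f=0$ and $\bar f(0)=\bar f(1)=0$, then $i(f)=\min\{i:Z(F_i)\not\subset Z(\bar f)\}$ is finite, and the distance from $\eta$ to $K_f$ is exactly $p^{-i(f)}$.

From now on $P_i,R_i,W_i,\kappa_i$ mean $P_{\sigma_i},R_{\sigma_i},W_{\sigma_i},\kappa_{\sigma_i}$.

## 6. The valuation of the Wronskian and the polynomials modulo $p$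

**Step 1: $v(\kappa_i)=i$.** This measures how nearly dependent $P_i$ and $R_i$ are. Let $S$ be the base-$p$ digit sum and $m=\sigma_i$. The exponents $0$, $k_j$, $k_j+1$ ($j\le i$) are distinct, since $k_1\ge1$ and $k_{j+1}\ge k_j+2$. Hence $S(m)=i$, $S((p-1)m)=(p-1)i$, and $S(B_i)=S(1+m+pm)=1+2i$. Legendre's formula $v(n!)=(n-S(n))/(p-1)$ and (3), with $B_i-2m-(p-1)m=1$, give
$$v(\kappa_i)=\frac{1-S(B_i)+2S(m)+S((p-1)m)}{p-1}=\frac{-2i+2i+(p-1)i}{p-1}=i . \tag{8}$$
Since $|X^{2m}(1-X)^{pm}|=1$, also $|W_i|=p^{-i}$. In the example, $v_2(630)=1$.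

**Step 2: passing from $m$ to $m+q$ modulo $p$.** The aim is a recursion for the reductions. Let $m\ge 0$, $B=1+(p+1)m$, let $q=p^k>B$ be a power of $p$, and let $m'=m+q$, so $B'=1+(p+1)m'=B+(p+1)q$. We claim
$$\bar P_{m'}=(2-x^q)\bar P_m+\bar R_m,\qquad \bar R_{m'}=-x^{pq}\bar P_{m'} . \tag{9}$$

Write $j=j_0+qj_1$ with $0\le j_0<q$; congruences are modulo $p$. In $\mathbf F_p[[z]]$, $(1+z)^q=1+z^q$.

First, $(1+z)^{B'}=(1+z)^B(1+z^q)^{p+1}$ and $B<q$ give $\binom{B'}j\equiv\binom B{j_0}\binom{p+1}{j_1}$.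

Second, let $y=y_0+qy_1$ with $0\le y_0<q$ and $y_1\in\mathbf Z$, possibly negative. In $(1+z)^y=(1+z)^{y_0}(1+z^q)^{y_1}$ the exponent $m+q$ arises only as $m$ from the first factor and $q$ from the second, because $y_0<q$ and $m<q$. So $\binom y{m+q}\equiv y_1\binom{y_0}m$. Apply this to $G_{m'}(j)=\binom{2m-j_0+q(2-j_1)}{m+q}$, noting $2m<B<q$:

- If $j_0\le2m$, then $0\le2m-j_0<q$, and $G_{m'}(j)\equiv(2-j_1)G_m(j_0)$.
- If $j_0>2m$, then $0\le q+2m-j_0<q$, and $G_{m'}(j)\equiv(1-j_1)\binom{q+2m-j_0}m\equiv(1-j_1)G_m(j_0)$; the last congruence holds since $(1+z)^q=1+z^q$ does not affect the coefficient of $z^m$, $m<q$.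

Third, $(-1)^q\equiv-1$, so $(-1)^j\equiv(-1)^{j_0}(-1)^{j_1}$. And $(1+z)^{p+1}\equiv(1+z)(1+z^p)$, so $\binom{p+1}{j_1}\equiv1$ for $j_1\in\{0,1,p,p+1\}$ and $\equiv0$ otherwise.

The indices $j_0$ with $u_{j_0}\ne0$ and $j_0\le2m$ make up $P_m$, and those with $j_0>2m$ make up $R_m$. The four values of $j_1$ contribute in turn $2\bar P_m+\bar R_m$, then $-x^q\bar P_m$, then $-x^{pq}(2\bar P_m+\bar R_m)$, then $x^{(p+1)q}\bar P_m$. Hence
$$\bar P_{m'}+\bar R_{m'}=(1-x^{pq})\big[(2-x^q)\bar P_m+\bar R_m\big].$$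
Now separate the two summands by exponents: $\bar P_{m'}$ is the part with exponents $\le m+q$, and $\bar R_{m'}$ is the rest. The bracket has exponents at most $\max(B,q+m)=q+m$, while $x^{pq}$ times the bracket has exponents at least $pq\ge2q>m+q$. This proves (9).

**Step 3: product formula.** The aim is to make the zeros of $\bar P_i$ visible. We have $\bar R_0=-x\bar P_0$ with $P_0=1$. Since $q_{i+1}>B_i$, (9) applies with $m=\sigma_i$, $q=q_{i+1}$. For $i=0$ it gives $\bar P_1=2-x^{q_1}-x=F_0$ and $\bar R_1=-x^{pq_1}\bar P_1$. For $i\ge1$, with $\bar R_i=-x^{pq_i}\bar P_i$, it gives $\bar P_{i+1}=(2-x^{q_{i+1}}-x^{pq_i})\bar P_i=F_i\bar P_i$ and $\bar R_{i+1}=-x^{pq_{i+1}}\bar P_{i+1}$. So by induction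
$$\bar P_{i+1}=\bar P_iF_i,\qquad \bar P_i=\prod_{j<i}F_j,\qquad \bar R_0=-x\bar P_0,\quad\bar R_i=-x^{pq_i}\bar P_i\ (i\ge1). \tag{10}$$
The exponents $pq_i<q_{i+1}$, respectively $1<q_1$, are positive and distinct, so $F_i\ne0$, also for $p=2$. Hence $\bar P_i,\bar R_i\ne0$ and $|P_i|=|R_i|=1$. Moreover $\bar P_i$ and $\bar R_i$ have no monomial in common (exponents $\le\sigma_i$ against $\ge2\sigma_i+1$), and all their degrees are $\le B_i$.

In the example, modulo $2$, $P_2$ reduces to $x+x^2=F_0$ and $R_2$ to $x^5+x^6=x^4(x+x^2)$.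

**Step 4: zeros of $F_i$.** The aim is to count the residue disks that are at stake. Let $r_0=q_1$ and $r_i=q_{i+1}/(pq_i)=p^{k_{i+1}-k_i-1}$ for $i\ge1$; these are powers of $p$, at least $p$, and $r_i\to\infty$. Since $2$ and $-1$ lie in $\mathbf F_p$,
$$F_0=2-x-x^{r_0},\qquad F_i=(2-x-x^{r_i})^{pq_i}\quad(i\ge1).$$
The derivative of $2-x-x^{r_i}$ is $-1$, so its $r_i$ zeros are distinct:
$$\#Z(F_i)=r_i\to\infty . \tag{11}$$

By (10), $P_{i+1}-P_i$ has reduction $(F_i-1)\bar P_i\ne0$, so the $P_i$ do not converge. We turn to their logarithmic derivatives.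

## 7. Convergence of the logarithmic derivatives

**Step 1: reducing $D^s$.** This gives all Taylor coefficients of all solutions at once. Modulo the left ideal generated by $\Lambda_\tau$, $D^s\equiv g_s^\tau+h_s^\tau D$ with
$$g_0=1,\quad h_0=0,\quad g_{s+1}=g_s'-a_0h_s,\quad h_{s+1}=h_s'+g_s-a_1h_s ,$$
as one sees by applying $D$ and replacing $D^2$ by $-a_1D-a_0$. So $g_s^\tau$ and $h_s^\tau$ are polynomials in $\tau$ with coefficients in $\mathbf Z[X,\frac1{X(1-X)}]$, and elements of this ring have norm $\le1$. Hence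
$$|g_s^\tau-g_s^{\tau'}|\le|\tau-\tau'|,\qquad|h_s^\tau-h_s^{\tau'}|\le|\tau-\tau'|\qquad(\tau,\tau'\in\mathbf Z_p). \tag{12}$$
A formal solution $y$ satisfies $y^{(s)}=g_sy+h_sy'$. So the formal solutions $\sum c_s(X-t)^s$ of $\Lambda_\tau$ at $t$ are exactly those with $c_0,c_1\in\Omega$ arbitrary and
$$c_s=\frac{g_s^\tau(t)c_0+h_s^\tau(t)c_1}{s!}. \tag{13}$$

**Step 2: a large coefficient.** We show that some $h_s^{\sigma_i}/s!$ is as large as the small Wronskian suggests: there is $s_i\in\{1,\dots,B_i\}$ with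
$$\Big|\frac{h^{\sigma_i}_{s_i}}{s_i!}\Big|=p^i . \tag{14}$$
From $P_i^{(s)}=g_sP_i+h_sP_i'$ and $R_i^{(s)}=g_sR_i+h_sR_i'$,
$$N_s:=\frac{P_iR_i^{(s)}-R_iP_i^{(s)}}{s!}=\frac{h_s^{\sigma_i}}{s!}\,W_i .$$
The $N_s$ lie in $\mathbf Z[X]$ and vanish for $s=0$ and for $s>B_i$. Suppose all $\bar N_s=0$. By (5), $\bar P_i(x)\bar R_i(x+z)-\bar R_i(x)\bar P_i(x+z)=\sum_s\bar N_sz^s=0$. Choose $a\in\overline{\mathbf F}_p$ with $\bar P_i(a)\ne0$ and put $x=a$, $z=y-a$: then $\bar P_i(a)\bar R_i(y)=\bar R_i(a)\bar P_i(y)$, so $\bar R_i$ is a constant multiple of $\bar P_i$. This is impossible, since both are nonzero and have no monomial in common. So $|N_{s_i}|=1$ for some $s_i\in\{1,\dots,B_i\}$, and $|W_i|=p^{-i}$ gives (14).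

**Step 3: the $\eta_i$ form a Cauchy sequence.** Put $\eta_i=P_i'/P_i\in\mathbf Q(X)$; then $|\eta_i|\le1$. Since $g_s^{\sigma_i}+\eta_ih_s^{\sigma_i}=P_i^{(s)}/P_i$ and $P_i^{(s)}/s!\in\mathbf Z[X]$,
$$\Big|\frac{g_s^{\sigma_i}+\eta_ih_s^{\sigma_i}}{s!}\Big|\le1\qquad\text{for all }s,i. \tag{15}$$
We claim $|\eta_m-\eta_i|\le p^{-i}$ for $m\geq i$. Let $m>i$ and $s=s_i$, and let $G,H$ (resp. $G',H'$) be $g_s/s!$, $h_s/s!$ for $\sigma_i$ (resp. $\sigma_m$); here the primes are not derivatives. By (12), $|G-G'|$ and $|H-H'|$ are at most $p^{-k_{i+1}}/|s_i!|\le1$, because $v(s_i!)\le k_{i+1}$. In the identity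
$$(\eta_m-\eta_i)H=(\eta_mH'+G')-(\eta_iH+G)+(G-G')+\eta_m(H-H')$$
each term on the right has norm $\le1$, the first two by (15). Since $|H|=p^i$, the claim follows.

So $\eta=\lim\eta_i$ exists in $E$, with
$$|\eta-\eta_i|\le p^{-i},\qquad|\eta|\le1 . \tag{16}$$

## 8. The bounded solutions of $\Lambda_\sigma$

**Step 1: a bounded solution.** For fixed $s$, (12) and (16) allow us to let $i\to\infty$ in (15), so $c_s=(g_s^\sigma+\eta h_s^\sigma)(t)/s!$ satisfies $|c_s|\le1$. By (13), $u=\sum c_s(X-t)^s$ is a bounded solution of $\Lambda_\sigma$ with $u(t)=1$, $u'(t)=\eta(t)$.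

**Step 2: no other bounded solutions.** Let $y_1$ be the formal solution with $y_1(t)=0$, $y_1'(t)=1$. Its coefficients are $h_s^\sigma(t)/s!$. By (12), $h^\sigma_{s_i}/s_i!$ differs from $h^{\sigma_i}_{s_i}/s_i!$ by at most $p^{-k_{i+1}}/|s_i!|\le1$ in norm. By (14), $|h^\sigma_{s_i}/s_i!|=p^i$ for $i\ge1$. So $y_1$ is unbounded. Every solution is $c_0u+cy_1$ with $c_0,c\in\Omega$, and it is bounded only if $c=0$. The bounded solutions are exactly $\Omega u$.

**Step 3: $L_1=D-\eta$.** We check that $\eta$ gives an operator over $E$ that kills $u$. As $\Lambda_{\sigma_i}P_i=0$, $\eta_i'+\eta_i^2+a_1^{\sigma_i}\eta_i+a_0^{\sigma_i}=0$. Since $D$ is continuous on $E$, in the limit $\eta'+\eta^2+a_1\eta+a_0=0$ with $a_1,a_0$ taken at $\sigma$. Expanding the product then shows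
$$\Lambda_\sigma=(D+a_1+\eta)(D-\eta)\quad\text{in }E[D].$$
The formal solution $y$ of $(D-\eta)y=0$ with $y(t)=1$ is killed by $\Lambda_\sigma$ and has $y'(t)=\eta(t)$. So it has the same initial values as $u$, and $y=u$. Thus $D-\eta$ kills $u$. The monic operator $1$ of order $0$ does not kill $u$. If $D-\tilde\eta$ with $\tilde\eta\in E$ kills $u$, then $\tilde\eta(t)=u'(t)/u(t)=\eta(t)$, so $\tilde\eta=\eta$. Hence $L_1=D-\eta$.

## 9. The exact leading term of $\eta-\eta_i$

By Section 4 we need the reduction of $(\eta-\eta_i)/\kappa_i$. The natural first attempt is to reduce modulo $p$, since (10) describes $\bar P_i$ completely. For $i=0$ it works: $\eta_0=0$, $\kappa_0=u_0u_1=-1$, and $(\eta_1-\eta_0)/\kappa_0=-P_1'/P_1$ reduces to $-F_0'/F_0=1/F_0$.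

For $i\ge1$ it stops working. The polynomial $F_i$ is a $p$-th power, so $F_i'=0$, and the reduction of $\eta_i=P_i'/P_i$ is $F_0'/F_0=-1/F_0$ for every $i\ge1$: the zeros of $F_1,F_2,\dots$ are invisible modulo $p$. Put differently, $\eta_{i+1}-\eta_i=(P_iP_{i+1}'-P_i'P_{i+1})/(P_iP_{i+1})$, and we must divide the numerator by $\kappa_i$, of valuation $i$, before reducing. So the numerator is needed modulo more than $p^i$, while (9) and (10) are congruences modulo $p$.

The way past this is variation of constants. Write $P_{i+1}=\alpha P_i+\beta R_i$ with the Wronskian conditions. The factor $\kappa_i$ then splits off exactly, because $P_iP_{i+1}'-P_i'P_{i+1}=\beta W_i$, and only $\bar\beta$ is needed. Since $\Lambda_{\sigma_{i+1}}$ is extremely close to $\Lambda_{\sigma_i}$, the coefficients $\alpha,\beta$ are almost constant. So $\bar\alpha,\bar\beta$ are functions of $x^Q$ with $Q$ large, and the congruence (9) modulo $p$ determines them.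

**Proposition 3.** For all $i\ge0$, $|\eta-\eta_i|=p^{-i}$ and
$$\overline{(\eta-\eta_i)/\kappa_i}=\frac{x^{2\sigma_i}(1-x)^{p\sigma_i}}{\bar P_i^{\,2}F_i}\in\overline{\mathbf F}_p(x). \tag{17}$$

**Proof.** Let $K=k_{i+1}$, $q=q_{i+1}=p^K$ and $Q=p^{K-i}$.

**Step 1: variation of constants.** This introduces $\alpha,\beta$ and bounds their derivatives. Solve $P_{i+1}=\alpha P_i+\beta R_i$, $P_{i+1}'=\alpha P_i'+\beta R_i'$ by Cramer's rule:
$$\alpha=\frac{P_{i+1}R_i'-P_{i+1}'R_i}{W_i},\qquad\beta=\frac{P_iP_{i+1}'-P_i'P_{i+1}}{W_i}\qquad\text{in }\mathbf Q(X).$$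
Differentiating the first relation and subtracting the second gives $\alpha'P_i+\beta'R_i=0$. Differentiating the second, and using $\Lambda_{\sigma_i}P_i=\Lambda_{\sigma_i}R_i=0$, gives
$$\alpha'P_i'+\beta'R_i'=\Lambda_{\sigma_i}P_{i+1}=(\Lambda_{\sigma_i}-\Lambda_{\sigma_{i+1}})P_{i+1}=:\varepsilon .$$
The coefficients $a_0,a_1$ are polynomials in $\tau$ over $\mathbf Z[X,\frac1{X(1-X)}]$ and $\sigma_{i+1}-\sigma_i=q$, so $|\varepsilon|\le|q|=p^{-K}$. Solving, $\alpha'=-R_i\varepsilon/W_i$ and $\beta'=P_i\varepsilon/W_i$, hence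
$$|\alpha'|,|\beta'|\le p^{\,i-K}. \tag{18}$$

**Step 2: $\alpha$ and $\beta$ are integral.** This is needed to reduce them. We have
$$\eta_{i+1}-\eta_i=\frac{\beta W_i}{P_iP_{i+1}}, \tag{19}$$
of norm $|\beta|p^{-i}$. By Section 7, Step 3, the norm is $\le p^{-i}$, so $|\beta|\le1$. From $\alpha P_i=P_{i+1}-\beta R_i$ also $|\alpha|\le1$.

**Step 3: many Hasse derivatives vanish.** This converts (18) into information modulo $p$. For $1\le s<Q$, by (4) and (18),
$$\Big|\frac{\alpha^{(s)}}{s!}\Big|=\Big|\frac1s\cdot\frac{(\alpha')^{(s-1)}}{(s-1)!}\Big|\le p^{\,v(s)+i-K}<1,$$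
since $v(s)<K-i$. The same holds for $\beta$. By (5), $\bar\alpha(x+z)\equiv\bar\alpha(x)$ and $\bar\beta(x+z)\equiv\bar\beta(x)$ modulo $z^Q$.

**Step 4: $\bar\alpha,\bar\beta\in\overline{\mathbf F}_p(x^Q)$.** Let $\bar\alpha=a/b$ with $a,b\in\overline{\mathbf F}_p[x]$. Since $Q$ is a power of $p$, $b^Q\in\overline{\mathbf F}_p[x^Q]$, and $(x+z)^Q=x^Q+z^Q$ gives $b(x+z)^Q\equiv b(x)^Q$ modulo $z^Q$. So the polynomial $\bar\alpha b^Q=ab^{Q-1}=\sum c_rx^r$ is also unchanged modulo $z^Q$ under $x\mapsto x+z$, that is, $c_r\binom rs=0$ in $\overline{\mathbf F}_p$ for all $r$ and all $1\le s<Q$. If $Q\nmid r$, take $s=p^{v(r)}<Q$ and write $r=r's$ with $p\nmid r'$. From $(1+z)^r=(1+z^s)^{r'}$ in characteristic $p$ we get $\binom rs\equiv r'\not\equiv0$, so $c_r=0$. Thus $\bar\alpha b^Q\in\overline{\mathbf F}_p[x^Q]$ and $\bar\alpha\in\overline{\mathbf F}_p(x^Q)$. The same argument applies to $\bar\beta$.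

**Step 5: $\bar\alpha=2-x^q$ and $\bar\beta=1$.** Now the congruence modulo $p$ suffices. By (9),
$$\bar\alpha\bar P_i+\bar\beta\bar R_i=\bar P_{i+1}=(2-x^q)\bar P_i+1\cdot\bar R_i ,$$
and $2-x^q$ and $1$ lie in $\overline{\mathbf F}_p(x^Q)$ because $Q\mid q$. The powers $1,x,\dots,x^{Q-1}$ form a basis of $\overline{\mathbf F}_p(x)$ over $\overline{\mathbf F}_p(x^Q)$, and $Q\ge p^{B_i}>B_i$ by (7). Since $\bar P_i,\bar R_i$ are nonzero, of degree $\le B_i$, with coefficients in $\overline{\mathbf F}_p$ and no common monomial, they are linearly independent over $\overline{\mathbf F}_p(x^Q)$. Comparing coefficients gives the claim.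

**Step 6: conclusion.** Divide (19) by $\kappa_i$, insert $W_i=\kappa_iX^{2\sigma_i}(1-X)^{p\sigma_i}$, and reduce using $\bar\beta=1$ and $\bar P_{i+1}=\bar P_iF_i$. This gives the right side of (17) for $\eta_{i+1}-\eta_i$. Since $|\eta-\eta_{i+1}|\le p^{-i-1}<p^{-i}=|\kappa_i|$ by (16), the same reduction holds for $\eta-\eta_i$. It is nonzero, so $|\eta-\eta_i|=|\kappa_i|=p^{-i}$. $\square$

For $i=0$, (17) gives $1/F_0$, as found by hand above.

## 10. Poles in too many residue disks: proof of Theorem 1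

**Lemma.** Let $\operatorname{ord}f=0$. If some $\xi\in\mathbf C_p[X,1/f]$ has $|\eta-\xi|<p^{-i}$, then
$$Z(F_i)\subset Z(\bar f)\cup Z(\bar P_i)\cup\{0,1\}.$$

**Proof.** We repeat the argument of Section 4, with (17) as the known reduction. Let $\phi_i$ be the right side of (17) and $\xi=A/f^S$ with $A\in\mathbf C_p[X]$. Since $|(\eta-\xi)/\kappa_i|<1$, the element $(\xi-\eta_i)/\kappa_i$ has norm $1$ and reduction $\phi_i$. The polynomial
$$N=\frac{AP_i-f^SP_i'}{\kappa_i}=f^SP_i\cdot\frac{\xi-\eta_i}{\kappa_i}$$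
has norm $1$, so $\bar N=\bar f^S\bar P_i\phi_i$ lies in $\overline{\mathbf F}_p[x]$. Hence every pole of $\phi_i$ in $\overline{\mathbf F}_p$ lies in $Z(\bar f)\cup Z(\bar P_i)$. A zero of $F_i$ different from $0$ and $1$ is a pole of $\phi_i$, because the numerator $x^{2\sigma_i}(1-x)^{p\sigma_i}$ does not vanish there. $\square$

**Proof of Theorem 1.** The statements on bounded solutions and $L_1=D-\eta$ were proved in Section 8, and $|\eta|\le1$ is in (16). Suppose $\eta\in K_f$ for some $f$ with $\operatorname{ord}f=0$. Then the Lemma applies for every $i\ge0$. By (10), $Z(\bar P_i)=\bigcup_{j<i}Z(F_j)$. By induction on $i$,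
$$Z(F_i)\subset Z(\bar f)\cup\{0,1\}\qquad\text{for all }i .$$
The right side is a fixed finite set, since $\bar f\ne0$. This contradicts (11). So $\eta\notin K_f$ for every $f$ with $\operatorname{ord}f=0$. If the coefficient $-\eta$ of $L_1$, or equivalently $\eta$, had logarithmic decay, or an expansion $\sum A_s/f^s$ with any rate $\operatorname{ord}A_s\to\infty$, then $\eta\in K_f$ by (6), a contradiction. The operator $L=\Lambda_\sigma$ has order $n=2$, coefficients in $\mathbf Z_p[X,\frac1{X(1-X)}]$ by (1), and the nonzero bounded solution $u$, so it satisfies all hypotheses of the conjecture. $\blacksquare$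

## 11. All orders $n\ge2$: proof of Theorem 2(a)

The case $n=1$ was settled in Section 3. For $n\ge2$ take
$$L=(D-p^{-1})^{n-2}\Lambda_\sigma,$$
of order $n$ with coefficients in $\mathbf Q_p(X)$. The extra factor should add no bounded solutions. For a bounded series $w=\sum w_j(X-t)^j$ put $\|w\|=\sup_j|w_j|$. The coefficients of $Dw$ are $(j+1)w_{j+1}$, so $\|Dw\|\le\|w\|$. If $w\ne0$, then $\|Dw\|\le\|w\|<p\|w\|=\|p^{-1}w\|$, hence $\|(D-p^{-1})w\|=p\|w\|\neq 0$. So $D-p^{-1}$ maps bounded series to bounded series and is injective on them, and the same is true of its powers.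

Let $y$ be bounded with $Ly=0$. Then $w=\Lambda_\sigma y$ is bounded, because $D$ preserves boundedness and so does multiplication by $a_0,a_1$, whose Taylor coefficients at $t$ are bounded. Since $(D-p^{-1})^{n-2}w=0$, we get $w=0$. So $L$ and $\Lambda_\sigma$ have the same bounded solutions, $L_1=D-\eta$, and Theorem 1 shows that the conjecture fails for this $L$. $\blacksquare$

## 12. The exact distance from $\eta$ to $K_f$: proof of Theorem 2(b)

Let $\operatorname{ord}f=0$ and $\bar f(0)=\bar f(1)=0$. Since $Z(\bar f)$ is finite, (11) shows that $i(f)$ is finite. Put $i=i(f)$. By minimality and (10), $Z(\bar P_i)=\bigcup_{j<i}Z(F_j)\subset Z(\bar f)$.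

**Step 1: lower bound.** We show that nothing in $K_f$ is closer than $p^{-i}$. If $\xi\in\mathbf C_p[X,1/f]$ had $|\eta-\xi|<p^{-i}$, the Lemma together with $Z(\bar P_i)\cup\{0,1\}\subset Z(\bar f)$ would give $Z(F_i)\subset Z(\bar f)$, contrary to the choice of $i$. Since $\mathbf C_p[X,1/f]$ is dense in $K_f$, the distance is at least $p^{-i}$.

**Step 2: upper bound.** We show that $\eta_i$ itself lies in $K_f$. Since $Z(\bar P_i)\subset Z(\bar f)$, $\bar P_i$ divides $\bar f^M$ for some $M$. Lift the quotient to $g\in\mathbf C_p[X]$ with $|g|\le1$, and put $h=f^M-P_ig$. Then $|h|<1$, and $g\ne0$ because $\bar f^M\ne0$. As $P_ig=f^M-h$ and $|f|=1$,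
$$\frac1{P_i}=\frac g{f^M-h}=\sum_{j\ge0}g\,h^jf^{-M(j+1)},$$
a convergent series of elements of $\mathbf C_p[X,1/f]$. So $1/P_i\in K_f$, and $\eta_i=P_i'/P_i\in K_f$. By Proposition 3, $|\eta-\eta_i|=p^{-i}$. So the distance from $\eta$ to $K_f$ is exactly $p^{-i(f)}$. $\blacksquare$
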